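\title{A contraction on $\ell^p$ without a loose dilation}

\begin{abstract}
An operator $T$ on an $L^p$-space has a loose dilation if $T^k=QU^kJ$ for all $k\ge0$, where $J$ and $Q$ are bounded and $U$ is an invertible operator on another, possibly noncommutative, $L^p$-space whose positive and negative powers are uniformly bounded. For every $1<p<\infty$, $p\ne2$, we construct a contraction on $\ell^p$ that has no loose dilation, not even on a super-reflexive Banach space. It follows that all contractions on $L^p(\Omega)$ have loose dilations if and only if $L^p(\Omega)$ is finite-dimensional. We also show that the worst dilation constant of a contraction with $T^N=0$ on a commutative $L^p$-space is of order $\log N$. The examples are chains of contractions that move tensor factors, one at a time, from $\ell^p$-geometry to $\ell^2$-geometry; each step preserves the norms of many vectors but cannot be reversed on average.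
\end{abstract}

\section{Loose dilations: the question and the results}\label{sec:intro}

An operator $T$ on a Banach space $X$ is \emph{power bounded} if there is $C\ge1$ with $\|T^k\|\le C$ for all $k\ge0$. The powers of $T$ form a semigroup, and a dilation recovers this semigroup from a bounded group acting on a larger space.

\begin{definition}\label{def:dilation}
Let $X,Y$ be Banach spaces and $T\in B(X)$. A \emph{loose dilation of $T$ on $Y$} is a triple $(J,Q,U)$ of bounded operators $J:X\to Y$, $Q:Y\to X$, $U:Y\to Y$ such that $U$ is invertible,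
\[
C_U:=\sup_{k\in\mathbb Z}\|U^k\|<\infty,\qquad\text{and}\qquad T^k=QU^kJ\quad\text{for all }k\ge0 .
\]
\end{definition}

Such a $T$ is power bounded, since $\|T^k\|\le\|Q\|\|J\|C_U$. The case $k=0$ reads $QJ=I$, so $X$ is isomorphic to a complemented subspace of $Y$. The content of the definition lies in the invertibility of $U$, without which $U=T$ and $J=Q=I$ would do, and in the class of spaces $Y$ that one allows. The following model shows how much depends on $Y$. Throughout, $\frac1p+\frac1{p'}=1$.

\begin{example}[The shift model]\label{ex:shift}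
Let $1\le p<\infty$. On $\ell^p(\mathbb Z;X)$ let $S$ be the shift $(Sf)_t=f_{t-1}$, an invertible isometry, and let $\delta_t\otimes x$ be the sequence with $x$ in position $t$ and $0$ elsewhere. Put
\[
Jx=\delta_0\otimes x,\qquad Qf=\sum_{t\ge0}T^tf_t .
\]
If $Q$ is bounded, then $QS^kJx=Q(\delta_k\otimes x)=T^kx$, so $(J,Q,S)$ is a loose dilation of $T$. For $p=1$ we have $\|Q\|\le\sup_t\|T^t\|$, so every power bounded operator has a loose dilation on $\ell^1(\mathbb Z;X)$. For $1<p<\infty$, H\"older's inequality gives $\|Q\|\le(\sum_{t\ge0}\|T^t\|^{p'})^{1/p'}$. This is finite if $\|T\|<1$, and at most $N^{1/p'}$ if $T$ is a contraction with $T^N=0$.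
\end{example}

So some space $Y$ always works, and the natural requirement is that $Y$ be of the same kind as $X$. We take $X$ and $Y$ to be $L^p$-spaces with the same $p$, and we allow noncommutative ones. Let $M$ be a semifinite von Neumann algebra with a normal semifinite faithful trace $\tau$, and let $\mathcal S\subset M$ be the $w^*$-dense subspace spanned by the positive elements whose support projection has finite trace. For $1\le p<\infty$, the space $L^p(M)$ is the completion of $\mathcal S$ under $\|x\|_p=(\tau(|x|^p))^{1/p}$. For $M=L^\infty(\Omega,\mu)$ this is the usual space $L^p(\Omega,\mu)$. The spaces $L^p(M)$ are also defined when $M$ is not semifinite \cite{Haagerup}. We say that an operator on an $L^p$-space \emph{admits a loose dilation} if it has one on $L^p(M')$ for some von Neumann algebra $M'$. The following facts are known.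
\begin{itemize}
\item On a Hilbert space, $T$ admits a loose dilation if and only if $T$ is similar to a contraction.
\item For $p=1$, every power bounded operator admits a loose dilation.
\item Every positive contraction on $L^p(\Omega)$ admits a loose dilation with $\|J\|,\|Q\|\le1$, with $U$ an invertible isometry and $L^p(M')$ commutative (Akcoglu \cite{Akcoglu}).
\item For $1<p<\infty$, $p\ne2$, there are infinite-dimensional commutative spaces $L^p(\Omega)$ and power bounded operators on them that admit no loose dilation.
\end{itemize}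
This leads to the question posed in \cite{Slides}.

\medskip
\noindent\textbf{Question.} \emph{Fix $1<p<\infty$, $p\ne2$. Does every contraction on every space $L^p(\Omega,\mu)$ admit a loose dilation?}
\medskip

One might guess that it does. The answer is yes for $p=1$, for $p=2$, for positive contractions and, by Example~\ref{ex:shift}, for all operators of norm less than $1$; the constants $\|J\|,\|Q\|,C_U$ are unrestricted; and noncommutative spaces are available. The answer is nevertheless no, and the obstruction uses only one geometric property of $L^p(M')$, super-reflexivity, which is recalled in Section~\ref{sec:background}.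

\begin{theorem}\label{thm:main}
Let $1<p<\infty$, $p\ne2$. There is a contraction $T$ on $\ell^p$ having no loose dilation on any super-reflexive Banach space. In particular $T$ has no loose dilation on any $L^p(M')$, with $M'$ an arbitrary von Neumann algebra.
\end{theorem}

\begin{theorem}\label{thm:dichotomy}
Let $1<p<\infty$, $p\ne2$, and let $(\Omega,\mu)$ be a measure space. Every contraction on $L^p(\Omega)$ admits a loose dilation on a (possibly noncommutative) $L^p$-space if and only if $\dim L^p(\Omega)<\infty$.
\end{theorem}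

The contraction in Theorem~\ref{thm:main} is a direct sum of nilpotent contractions. Each of them admits a loose dilation by Example~\ref{ex:shift}, so the failure is a matter of constants. To measure it, let
\[
D(T)=\inf\ \|Q\|\,\|J\|\,C_U^2,
\]
the infimum being over all loose dilations of $T$ on (possibly noncommutative) $L^p$-spaces, with $\inf\emptyset=\infty$.

\begin{theorem}\label{thm:growth}
For $1<p<\infty$, $p\ne2$, there is $c_p>0$ such that for all $N\ge2$
\begin{multline*}
c_p\log N\le\sup\{D(T): T\text{ a contraction on a commutative $L^p$-space},\ T^N=0\}\\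
\le\tfrac12\big(\lceil\log_2N\rceil+2\big).
\end{multline*}
\end{theorem}

\begin{proposition}\label{prop:reflexive}
The operators $T$ constructed in Section~\ref{sec:main} to prove Theorem~\ref{thm:main} have loose dilations on reflexive Banach spaces.
\end{proposition}

Thus, for these particular operators, ``super-reflexive'' cannot be replaced by ``reflexive'' in Theorem~\ref{thm:main}. We do not determine whether some other contraction on an $L^p$-space fails to have a loose dilation on every reflexive space. Proposition~\ref{prop:reflexive} is not used in the other proofs.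

\section{Conventions and background}\label{sec:background}

Pairings $\langle y^*,y\rangle$ are bilinear and adjoints are Banach-space adjoints. For $1<p<\infty$ we identify $L^p(\Omega)^*$ with $L^{p'}(\Omega)$ through $\langle g,f\rangle=\int gf\,d\mu$. The $\ell^p$-sum of countably many spaces $L^p(\Omega_i)$ is $L^p$ of the disjoint union of the $\Omega_i$; in particular $\ell^p(\mathbb Z;L^p(\Omega))$ is a commutative $L^p$-space.

Every space $L^p(\Omega,\mu)$ is isometric to some $L^p(M')$, whatever the measure space. Indeed, take by Zorn's lemma a maximal family $(A_i)$ of sets of finite positive measure with pairwise null intersections. A set $E$ of finite measure meets only countably many $A_i$ in positive measure, and by maximality these cover $E$ up to a null set. Hence $f\mapsto(f|_{A_i})_i$ is an isometry of $L^p(\Omega)$ onto the $\ell^p$-sum of the $L^p(A_i)$, which is $L^p(M')$ for $M'$ the $\ell^\infty$-sum of the $L^\infty(A_i)$.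

The spaces $L^p(M')$ are complex, and the reader may take complex scalars throughout. The proofs also cover real scalars. In that case ``$L^p$-space'' means a real space $L^p(\Omega')$ or a space $L^p(M')$ regarded as a real space, whose real dual is identified isometrically with its complex dual by $\varphi\mapsto\operatorname{Re}\varphi$.

A Banach space $Z$ is \emph{finitely representable} in $Y$ if for every finite-dimensional subspace $E\subset Z$ and every $\epsilon>0$ there is an isomorphism $u$ from $E$ onto a subspace of $Y$ with $\|u\|\|u^{-1}\|\le1+\epsilon$. The space $Y$ is \emph{super-reflexive} if every space finitely representable in $Y$ is reflexive. It is \emph{uniformly convex} if for each $\epsilon>0$ there is $\eta>0$ such that $\|y\|,\|y'\|\le1$ and $\|y-y'\|\ge\epsilon$ imply $\|\frac12(y+y')\|\le1-\eta$. Uniformly convex spaces are reflexive, and uniform convexity passes to finitely representable spaces, so uniformly convex spaces are super-reflexive. We use three published facts.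

\begin{itemize}
\item[(F1)] For $1<p<\infty$ and any von Neumann algebra $M$, the space $L^p(M)$ is uniformly convex, hence super-reflexive \cite{Haagerup,Kosaki,FackKosaki}. Moreover $L^p(M)^*=L^{p'}(M)$ \cite{Haagerup}.
\item[(F2)] Every super-reflexive space $Y$ has an equivalent norm for which there are $q\in[2,\infty)$ and $c>0$ with
\begin{equation}\label{eq:convex}
\Big\|\frac{y+y'}2\Big\|^q+c\,\Big\|\frac{y-y'}2\Big\|^q\le\frac{\|y\|^q+\|y'\|^q}2\qquad(y,y'\in Y)
\end{equation}
(Pisier \cite{Pisier}). The dual of a super-reflexive space is super-reflexive (James).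
\item[(F3)] For $1<p<\infty$ the spaces $L^p(M)$ are UMD, and hence the discrete Hilbert transform $(\mathcal Hf)_i=\sum_{j\ne i}\frac{f_j}{i-j}$ is bounded on $\ell^p(\mathbb Z;L^p(M))$ \cite{BGM,PisierXu}.
\end{itemize}

In a Hilbert space, \eqref{eq:convex} with $q=2$, $c=1$ is the parallelogram law. If $Y$ is complex and the norm in (F2) is only real-homogeneous, replace it by $\big(\frac1{2\pi}\int_0^{2\pi}\|e^{i\phi}y\|^q\,d\phi\big)^{1/q}$. This is an equivalent norm, it is invariant under multiplication by unimodular scalars, and integrating \eqref{eq:convex} for the pair $e^{i\phi}y,e^{i\phi}y'$ shows that it satisfies \eqref{eq:convex} with the same $q,c$.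

Fact (F3) is needed only for the lower bound in Theorem~\ref{thm:growth}, and of the UMD property we use only the stated consequence. The norm of $\mathcal H$ in (F3) is at most a constant $h_p$ independent of $M$. Otherwise choose algebras $M_k$ for which the norms tend to $\infty$. The $\ell^p$-sum of the $L^p(M_k)$ is $L^p(\bigoplus_kM_k)$, and $\mathcal H$ acts on each summand separately, so it would be unbounded for $M=\bigoplus_kM_k$. Since the matrix of $\mathcal H$ is real, the bound $h_p$ also holds for real spaces $L^p(\Omega')$.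

Two operations transfer a dilation from one operator to another.

\begin{lemma}\label{lem:transfer}
Let $(J,Q,U)$ be a loose dilation of $T\in B(X)$ on $Y$.
\begin{itemize}
\item[(a)] If $T_1\in B(X_1)$ and $V:X_1\to X$, $W:X\to X_1$ are contractions with $T_1^k=WT^kV$ for all $k\ge0$, then $(JV,WQ,U)$ is a loose dilation of $T_1$ on $Y$, with $\|JV\|\le\|J\|$ and $\|WQ\|\le\|Q\|$.
\item[(b)] $(Q^*,J^*,U^*)$ is a loose dilation of $T^*$ on $Y^*$, and $C_{U^*}=C_U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $T_1^k=WT^kV=(WQ)U^k(JV)$. (b) $(T^*)^k=(QU^kJ)^*=J^*(U^*)^kQ^*$ for $k\ge0$, and $(U^*)^k=(U^k)^*$ for $k\in\mathbb Z$.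
\end{proof}

\section{What a dilation forces, and one irreversible step}\label{sec:idea}

Let $(J,Q,U)$ be a loose dilation of a contraction $T$ on $Y$. Suppose that $x_0,\dots,x_L$ is an orbit along which $T$ loses no norm: $Tx_{j-1}=x_j$ and $\|x_j\|=1$. Choose $x_i^*$ of norm one with $\langle x_i^*,x_i\rangle=1$, and pull everything back to time $0$ in $Y$:
\[
\xi_j=U^{-j}Jx_j\in Y,\qquad\zeta_i=(U^*)^iQ^*x_i^*\in Y^*,\qquad\langle\zeta_i,\xi_j\rangle=\langle x_i^*,QU^{i-j}Jx_j\rangle .
\]
The norms of $\xi_j$ and $\zeta_i$ are bounded independently of $L$, because all powers of $U$, negative ones included, are bounded. For $i\ge j$ the pairing is $\langle x_i^*,T^{i-j}x_j\rangle=1$. If the pairings with $i<j$ were small, we would have a triangular system of James type, and we shall see in Section~\ref{sec:tree} that a super-reflexive space bounds the length of such systems.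

The difficulty is the range $i<j$. There the pairing is $\langle x_i^*,Bx_j\rangle$ with $B=QU^{i-j}J$, and all we know about $B$ is the bound $\|B\|\le\|Q\|\|J\|C_U$. For a single orbit this gives nothing: the rank-one operator $Bx=\langle x_j^*,x\rangle x_i$ has norm one and $\langle x_i^*,Bx_j\rangle=1$. But $B$ does not depend on the orbit. We therefore look for a contraction with many norm-preserving orbits that no operator of moderate norm can run backward \emph{simultaneously}.

From here to the end of Section~\ref{sec:chain} let $1<p<2$ and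
\[
\theta=\frac1p-\frac12>0 .
\]
Fix $n\ge1$. Let $\mathbb D=\{-1,1\}^n$ with the uniform probability and coordinate functions $r_1,\dots,r_n$, which are orthonormal in $L^2(\mathbb D)$. Let $[n]=\{1,\dots,n\}$ with counting measure and let $e_b=\mathbf 1_{\{b\}}$, so that $L^p([n])=\ell^p_n$. The basic step is the linear map
\[
\rho:\ell^p_n\to L^p(\mathbb D),\qquad\rho e_b=r_b .
\]
It is a contraction: for scalars $\lambda_b$,
\begin{equation}\label{eq:rho}
\mathbb E\Big|\sum_b\lambda_br_b\Big|^p\le\Big(\mathbb E\Big|\sum_b\lambda_br_b\Big|^2\Big)^{p/2}=\Big(\sum_b|\lambda_b|^2\Big)^{p/2}\le\sum_b|\lambda_b|^p ,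
\end{equation}
where the first inequality holds because $\mathbb D$ is a probability space and $p\le2$, and the last because $\|\cdot\|_{\ell^2}\le\|\cdot\|_{\ell^p}$ for $p\le2$. It preserves the norm of each $e_b$. And it is expensive to undo: if $B:L^p(\mathbb D)\to\ell^p_n$ satisfies $Br_b=e_b$ for all $b$, then
\[
n^{1/p}=\Big\|\sum_be_b\Big\|_p\le\|B\|\,\Big\|\sum_br_b\Big\|_p\le\|B\|\,n^{1/2},
\]
so $\|B\|\ge n^\theta$. Lemma~\ref{lem:irrev} below strengthens this to $|\frac1n\sum_b\langle e_b,Br_b\rangle|\le\|B\|n^{-\theta}$ for every $B$.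

\begin{example}[Chains of length one and two]\label{ex:small}
On $\ell^p_n\oplus_pL^p(\mathbb D)$ let $R(F_0,F_1)=(0,\rho F_0)$. The orbits are $e_b\mapsto r_b$, and each of these vectors is its own norming functional. For any dilation of $R$, the pairings $\langle\zeta_i,\xi_j\rangle$ averaged over $b$ form the array
\[
\begin{pmatrix}1&*\\1&1\end{pmatrix},\qquad|*|\le\|Q\|\|J\|C_U\,n^{-\theta}.
\]
This is no contradiction: $R^2=0$, so Example~\ref{ex:shift} dilates $R$ with $\|Q\|\|J\|\le2^{1/p'}$. A longer chain is needed, in which \emph{every} step is irreversible. Since $\rho$ uses up its variable, we supply a fresh variable for each step. For two steps, write $f\otimes g$ for the function $(z_1,z_2)\mapsto f(z_1)g(z_2)$ and take the orbits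
\[
e_{a_1}\otimes e_{a_2}\ \longmapsto\ r_{a_1}\otimes e_{a_2}\ \longmapsto\ r_{a_1}\otimes r_{a_2}
\]
on $[n]^2$, $\mathbb D\times[n]$ and $\mathbb D^2$. To return from level $2$ to level $1$ or to level $0$, an operator must undo $\rho$ in the second variable, and this is expensive for each fixed $a_1$. To return from level $1$ to level $0$ it must undo $\rho$ in the first variable, for each fixed $a_2$. The averaged array is now $3\times3$, with ones on and below the diagonal and small entries above it.
\end{example}

\section{The chains $R_{L,n}$}\label{sec:chain}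

Fix integers $L,n\ge1$. For $0\le j\le L$ put
\[
\Omega_j=\mathbb D^{\,j}\times[n]^{L-j}\ \text{(product measure)},\qquad X_j=L^p(\Omega_j),
\]
and for $1\le j\le L$ let $\rho_j:X_{j-1}\to X_j$ be $\rho$ acting in the $j$-th variable:
\[
(\rho_jF)(\omega_1,\dots,\omega_j,u_{j+1},\dots,u_L)=\sum_{b=1}^nr_b(\omega_j)\,F(\omega_1,\dots,\omega_{j-1},b,u_{j+1},\dots,u_L).
\]
Fixing all variables but the $j$-th, \eqref{eq:rho} bounds the integral of $|\rho_jF|^p$ over $\omega_j$ by $\sum_b|F(\dots,b,\dots)|^p$. Integrating over the other variables gives $\|\rho_j\|\le1$. Let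
\[
X^{L,n}=X_0\oplus_p\dots\oplus_pX_L=L^p\Big(\bigsqcup_{j=0}^L\Omega_j\Big),\qquad R_{L,n}(F_0,\dots,F_L)=(0,\rho_1F_0,\dots,\rho_LF_{L-1}).
\]
Then $\|R_{L,n}F\|^p=\sum_{j=1}^L\|\rho_jF_{j-1}\|^p\le\|F\|^p$, and $R_{L,n}^{L+1}=0$.

For $a=(a_1,\dots,a_L)\in[n]^L$ and $0\le j\le L$ define the function on $\Omega_j$
\[
x_j^a=r_{a_1}\otimes\dots\otimes r_{a_j}\otimes e_{a_{j+1}}\otimes\dots\otimes e_{a_L},
\]
the product of the factors, each in its own variable, and extend it by $0$ to $\bigsqcup_j\Omega_j$. The modulus $|x_j^a|$ is the indicator of $\mathbb D^{\,j}\times\{(a_{j+1},\dots,a_L)\}$, a set of measure $1$. Hence $\|x_j^a\|_p=\|x_j^a\|_{p'}=1$ and $\langle x_j^a,x_j^a\rangle=1$, and we use $x_j^a$ both as a vector of $X^{L,n}$ and as a functional on it. Since $\rho_j$ replaces the factor $e_{a_j}$ by $r_{a_j}$, we have $\rho_jx_{j-1}^a=x_j^a$, and therefore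
\begin{equation}\label{eq:forward}
\langle x_i^a,R_{L,n}^{\,i-j}x_j^a\rangle=\langle x_i^a,x_i^a\rangle=1\qquad(0\le j\le i\le L).
\end{equation}

\begin{lemma}[Irreversibility]\label{lem:irrev}
Let $B\in B(X^{L,n})$ and $0\le i<j\le L$. Then
\[
\Big|n^{-L}\sum_{a\in[n]^L}\langle x_i^a,Bx_j^a\rangle\Big|\le\|B\|\,n^{-\theta}.
\]
\end{lemma}

\begin{proof}
Fix $a_s$ for $s\ne j$, and write $x_i^{(b)},x_j^{(b)}$ for the vectors with $a_j=b$. We want to test $B$ on a sum over $b$, as in Section~\ref{sec:idea}, but the plain sums produce cross terms $\langle x_i^{(b)},Bx_j^{(b')}\rangle$ with $b\ne b'$. Independent random signs $\varepsilon_1,\dots,\varepsilon_n$ remove them, because $\mathbb E\,\varepsilon_b\varepsilon_{b'}$ is $1$ for $b=b'$ and $0$ otherwise: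
\[
\sum_{b=1}^n\langle x_i^{(b)},Bx_j^{(b)}\rangle=\mathbb E_\varepsilon\Big\langle\sum_b\varepsilon_bx_i^{(b)},\ B\sum_b\varepsilon_bx_j^{(b)}\Big\rangle .
\]
Both sums on the right are product functions whose factors other than the $j$-th have norm one in $L^p$ and in $L^{p'}$. In $\sum_b\varepsilon_bx_j^{(b)}$ the $j$-th factor is $\sum_b\varepsilon_br_b$, so the $L^p$-norm is $\|\sum_b\varepsilon_br_b\|_{L^p(\mathbb D)}\le n^{1/2}$. Since $j>i$, in $\sum_b\varepsilon_bx_i^{(b)}$ the $j$-th factor is $\sum_b\varepsilon_be_b$, so the $L^{p'}$-norm is $n^{1/p'}$. Thus the sum over $b$ has modulus at most $\|B\|n^{1/2+1/p'}$. Summing over the $n^{L-1}$ choices of the other $a_s$ and dividing by $n^L$ gives the bound $\|B\|n^{1/2+1/p'-1}=\|B\|n^{-\theta}$.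
\end{proof}

We record what this means for a dilation of $R_{L,n}$.

\begin{lemma}[The triangular array]\label{lem:array}
Let $(J,Q,U)$ be a loose dilation of $R_{L,n}$ on a Banach space $Y$. For $0\le i,j\le L$ and $a\in[n]^L$ put
\[
\xi_j^a=U^{-j}Jx_j^a,\qquad\zeta_i^a=(U^*)^iQ^*x_i^a,\qquad\gamma(i,j)=n^{-L}\sum_{a\in[n]^L}\langle\zeta_i^a,\xi_j^a\rangle .
\]
Then $\|\xi_j^a\|\le C_U\|J\|$, $\|\zeta_i^a\|\le C_U\|Q\|$, and
\[
\gamma(i,j)=1\quad(i\ge j),\qquad|\gamma(i,j)|\le\|Q\|\|J\|C_U\,n^{-\theta}\quad(i<j).
\]
\end{lemma}

\begin{proof}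
The norm bounds hold because $\|x_j^a\|_p=\|x_i^a\|_{p'}=1$. We have $\langle\zeta_i^a,\xi_j^a\rangle=\langle x_i^a,QU^{i-j}Jx_j^a\rangle$. For $i\ge j$ the operator $QU^{i-j}J$ is $R_{L,n}^{\,i-j}$, and \eqref{eq:forward} applies. For $i<j$ apply Lemma~\ref{lem:irrev} to $B=QU^{i-j}J$, which does not depend on $a$ and has norm at most $\|Q\|\|J\|C_U$.
\end{proof}

\section{Triangular arrays and dyadic trees}\label{sec:tree}

We now show that \eqref{eq:convex} limits the size of a triangular array. Consider first a $4\times4$ array of pairings $\langle\zeta_i,\xi_j\rangle$, $0\le i,j\le3$, with $\|\zeta_i\|\le\beta$ and starred entries of modulus at most $\frac12$: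
\[
\begin{pmatrix}1&*&*&*\\1&1&*&*\\1&1&1&*\\1&1&1&1\end{pmatrix}.
\]
Row $0$ shows that $\|\xi_0-\xi_1\|\ge\frac1{2\beta}$, and row $2$ that $\|\xi_2-\xi_3\|\ge\frac1{2\beta}$. Row $1$ equals $1$ on columns $0,1$ and is small on columns $2,3$, so the midpoints $\frac12(\xi_0+\xi_1)$ and $\frac12(\xi_2+\xi_3)$ are again $\frac1{2\beta}$ apart. By \eqref{eq:convex}, passing from a separated pair to its midpoint lowers the mean of $\|\cdot\|^q$ by at least $c(4\beta)^{-q}$. Here this happens twice in succession, so $\frac14\sum_j\|\xi_j\|^q\ge2c(4\beta)^{-q}$. An array of size $2^h$ allows $h$ successive rounds.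

In our situation the starred entries are small only on average over $a$, so for a given $a$ there may be no separation. We therefore treat the family $(\xi_j^a)_a$ as a single vector in an $\ell^q$-sum of copies of $Y$. This is where the form of \eqref{eq:convex} matters: being written in $q$-th powers, it can be averaged over $a$ with no loss.

\begin{lemma}[Trees]\label{lem:tree}
Let $Y$ satisfy \eqref{eq:convex}, let $\mathcal A$ be a finite set, $h\ge1$, and let $\xi_j^a\in Y$, $\zeta_i^a\in Y^*$ $(a\in\mathcal A,\ 0\le i,j<2^h)$ satisfy $\|\xi_j^a\|\le\alpha$, $\|\zeta_i^a\|\le\beta$. Put $\gamma(i,j)=|\mathcal A|^{-1}\sum_a\langle\zeta_i^a,\xi_j^a\rangle$. If $\gamma(i,j)=1$ for $i\ge j$ and $|\gamma(i,j)|\le\frac12$ for $i<j$, then $c\,h\le(4\alpha\beta)^q$.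
\end{lemma}

\begin{proof}
Let $Z=Y^{\mathcal A}$ with $\|y\|_Z=(|\mathcal A|^{-1}\sum_a\|y^a\|^q)^{1/q}$. Averaging \eqref{eq:convex} over the coordinates shows that $Z$ satisfies \eqref{eq:convex} with the same $q,c$. Let $\Xi_j=(\xi_j^a)_a$, so $\|\Xi_j\|_Z\le\alpha$, and let $\Phi_i(y)=|\mathcal A|^{-1}\sum_a\langle\zeta_i^a,y^a\rangle$. Then $\Phi_i(\Xi_j)=\gamma(i,j)$, and $|\Phi_i(y)|\le\beta|\mathcal A|^{-1}\sum_a\|y^a\|\le\beta\|y\|_Z$.

For $0\le g\le h$ split $\{0,\dots,2^h-1\}$ into $2^g$ consecutive intervals of length $2^{h-g}$, the intervals of generation $g$. For such an interval $I$ let $\Xi_I$ be the average of $\Xi_j$ over $j\in I$. Let $g<h$, let $I',I''$ be the left and right halves of $I$, and let $i=\max I'$. Every $j\in I'$ satisfies $j\le i$ and every $j\in I''$ satisfies $j>i$, so $\Phi_i(\Xi_{I'})=1$ and $|\Phi_i(\Xi_{I''})|\le\frac12$. Hence $\|\frac12(\Xi_{I'}-\Xi_{I''})\|_Z\ge\frac1{4\beta}$. Since $\Xi_I=\frac12(\Xi_{I'}+\Xi_{I''})$, inequality \eqref{eq:convex} gives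
\[
\|\Xi_I\|_Z^q+c(4\beta)^{-q}\le\tfrac12\big(\|\Xi_{I'}\|_Z^q+\|\Xi_{I''}\|_Z^q\big).
\]
Let $E_g$ be the average of $\|\Xi_I\|_Z^q$ over the intervals of generation $g$. Averaging the last inequality gives $E_g+c(4\beta)^{-q}\le E_{g+1}$ for $0\le g<h$. Therefore $c\,h\,(4\beta)^{-q}\le E_h-E_0\le E_h=2^{-h}\sum_j\|\Xi_j\|_Z^q\le\alpha^q$.
\end{proof}

\section{The contraction on $\ell^p$}\label{sec:main}

A single operator must contain chains of every length, with $n$ large enough to beat the unknown constant $\|Q\|\|J\|C_U$. A direct sum achieves both.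

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Case $1<p<2$.} For each $L\ge1$ choose $n_L$ with $n_L^{-\theta}\le1/L$, where $\theta=\frac1p-\frac12$. Write $X^{(L)}=X^{L,n_L}$, let $X$ be the $\ell^p$-sum of the $X^{(L)}$, and put
\[
T=\bigoplus_{L\ge1}R_{L,n_L}\in B(X).
\]
Each summand is a contraction, so $\|T\|\le1$. The space $X$ is $L^p$ of a countably infinite set whose points $z$ have finite positive measure $\mu(z)$, and $f\mapsto(\mu(z)^{1/p}f(z))_z$ is an isometry of $X$ onto $\ell^p$.

Suppose that $(J,Q,U)$ is a loose dilation of $T$ on a super-reflexive space $Y$. By (F2) we may renorm $Y$ so that \eqref{eq:convex} holds; an equivalent norm leaves $\|J\|$, $\|Q\|$ and $C_U$ finite. Put $\alpha=C_U\|J\|$ and $\beta=C_U\|Q\|$. Let $h\ge1$ and $L=2^h-1$. The inclusion $V:X^{(L)}\to X$ and the coordinate projection $W:X\to X^{(L)}$ are contractions with $WT^kV=R_{L,n_L}^k$, so by Lemma~\ref{lem:transfer}(a) the triple $(JV,WQ,U)$ is a loose dilation of $R_{L,n_L}$ on $Y$. Lemma~\ref{lem:array} provides $\xi_j^a,\zeta_i^a$ $(0\le i,j<2^h)$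 of norms at most $\alpha,\beta$, with $\gamma(i,j)=1$ for $i\ge j$ and $|\gamma(i,j)|\le\|Q\|\|J\|C_U/L$ for $i<j$. For large $h$ the last bound is at most $\frac12$, and Lemma~\ref{lem:tree} gives $c\,h\le(4\alpha\beta)^q$. Since $c,q,\alpha,\beta$ do not depend on $h$, this is a contradiction.

\emph{Case $p>2$.} Let $T_0$ be the operator just constructed on $\ell^{p'}$, $1<p'<2$, and let $T=T_0^*$, a contraction on $\ell^p$. By reflexivity $T^*=T_0$. If $T$ had a loose dilation on a super-reflexive $Y$, then by Lemma~\ref{lem:transfer}(b) $T_0$ would have one on $Y^*$, which is super-reflexive by (F2). This contradicts the first case.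

The last assertion of the theorem follows from (F1).
\end{proof}

\begin{remark}[Where the hypotheses enter]
The condition $p\le2$ makes $\rho$ a contraction; for $p>2$ and $n\ge2$ it is not one, since $\mathbb E|r_1+r_2|^p=2^{p-1}>2=\|e_1+e_2\|_p^p$, and this is why the case $p>2$ goes through duality. The condition $p\ne2$ gives $\theta>0$; for $p=2$ the map $\rho$ is an isometry and $B=\rho^*$ returns every $r_b$ to $e_b$. The condition $p>1$ makes $L^p(M')$ super-reflexive; for $p=1$ the space $\ell^1(\mathbb Z;X)$ of Example~\ref{ex:shift} is available. Finally, the signs in $\rho$ cannot be avoided, since positive contractions admit loose dilations \cite{Akcoglu}.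
\end{remark}

\section{Finite and infinite dimension}\label{sec:dichotomy}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
\emph{Suppose $\dim L^p(\Omega)=\infty$.} We transplant the operator of Theorem~\ref{thm:main} to a well-complemented copy of $\ell^p$ in $L^p(\Omega)$, for which we need disjoint sets $A_1,A_2,\dots$ of finite positive measure.

Call a measurable set $E$ \emph{large} if $\dim L^p(E)=\infty$. We claim that a large set $E$ contains a set $A$ of finite positive measure with $E\setminus A$ large; starting from $E=\Omega$ and iterating then produces the $A_k$. Since integrable simple functions are dense in $L^p(E)$, there are $F,G\subset E$ of finite measure with $\mathbf 1_F,\mathbf 1_G$ linearly independent in $L^p(E)$. Both lie in the span of the indicators of $F\cap G$, $F\setminus G$, $G\setminus F$, so two of these three disjoint sets, say $F_1$ and $F_2$, have positive measure. If $E\setminus F_1$ is large, take $A=F_1$. If not, then $F_1$ is large because $L^p(E)=L^p(F_1)\oplus L^p(E\setminus F_1)$; then $E\setminus F_2\supset F_1$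 is large, and we take $A=F_2$.

Define $V:\ell^p\to L^p(\Omega)$ and $W:L^p(\Omega)\to\ell^p$ by
\[
V(\lambda_k)_k=\sum_k\lambda_k\,\mu(A_k)^{-1/p}\mathbf 1_{A_k},\qquad Wf=\Big(\mu(A_k)^{-1/p'}\int_{A_k}f\,d\mu\Big)_k .
\]
By disjointness $V$ is an isometry. By H\"older's inequality the $k$-th coordinate of $Wf$ has modulus at most $\|f\mathbf 1_{A_k}\|_p$, so $\|Wf\|^p\le\sum_k\|f\mathbf 1_{A_k}\|_p^p\le\|f\|_p^p$. Also $WV=I$, because $\mu(A_k)^{-1/p'-1/p}\mu(A_k)=1$. With $T$ from Theorem~\ref{thm:main}, let $\tilde T=VTW$, a contraction on $L^p(\Omega)$. For $k\ge1$ we have $\tilde T^k=VT^kW$ and so $W\tilde T^kV=T^k$; for $k=0$ this identity is $WV=I$. By Lemma~\ref{lem:transfer}(a), a loose dilation of $\tilde T$ on an $L^p$-space would give one of $T$, contradicting Theorem~\ref{thm:main}.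

\emph{Suppose $X=L^p(\Omega)$ is finite-dimensional.} We show that every power bounded $T\in B(X)$ admits a loose dilation, by splitting $T$ into a part that needs no dilation and a part to which the shift model applies. Take complex scalars first. Every eigenvalue satisfies $|\lambda|\le1$. If $|\lambda|=1$, the Jordan blocks of $\lambda$ have size one: otherwise there is $x$ with $y=(T-\lambda)x\ne0$ and $(T-\lambda)y=0$, and $T^kx=\lambda^kx+k\lambda^{k-1}y$ is unbounded. Let $P$ be the projection onto the sum of the eigenspaces with $|\lambda|=1$ along the sum of the generalized eigenspaces with $|\lambda|<1$. It commutes with $T$. On $PX$ the operator $T$ is diagonalizable with unimodular eigenvalues, hence invertible with all integer powers bounded. On $(I-P)X$ it has spectral radius less than $1$, so $\|T^t(I-P)\|$ decays geometrically. For real scalars, construct $P$ on the complexification. Complex conjugation permutes the generalized eigenspaces and preserves $|\lambda|$, so $P$ commutes with it and maps $X$ into $X$.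

On the commutative $L^p$-space $Y=X\oplus_p\ell^p(\mathbb Z;X)$ let $U=U_0\oplus S$ with $U_0=TP+(I-P)$ and $S$ the shift, and put
\[
Jx=\big(Px,\ \delta_0\otimes(I-P)x\big),\qquad Q(y,f)=Py+\sum_{t\ge0}T^t(I-P)f_t .
\]
The operator $Q$ is bounded by H\"older's inequality, as $\sum_t\|T^t(I-P)\|^{p'}<\infty$. We have $U_0^k=(T|_{PX})^kP+(I-P)$ for $k\in\mathbb Z$, so $C_U<\infty$. For $k\ge0$,
\[
QU^kJx=Q\big(T^kPx,\ \delta_k\otimes(I-P)x\big)=T^kPx+T^k(I-P)x=T^kx.\qedhere
\]
\end{proof}

\section{Logarithmic growth for nilpotent contractions}\label{sec:growth}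

\subsection*{The upper bound}
The shift model gives $D(T)\le N^{1/p'}$ when $T^N=0$. The loss comes from $J$, which occupies one position, while $Q$ must read $N$ positions. We balance the two by writing $T^k=T^tT^s$ and averaging over the splittings $k=s+t$ with $s,t<K$. The resulting maps have norm at most one but reproduce $T^k$ only up to a weight, a tent centered near $k=K$. Tents at the dyadic scales $K=1,2,4,\dots$ add up to a constant, and about $\log_2N$ scales suffice.

Let $T$ be a contraction on $X=L^p(\Omega)$ with $T^N=0$. For an integer $K\ge1$ define $J_K:X\to\ell^p(\mathbb Z;X)$ and $Q_K:\ell^p(\mathbb Z;X)\to X$ by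
\[
J_Kx=K^{-1/p}\sum_{s=0}^{K-1}\delta_{-s}\otimes T^sx,\qquad Q_Kf=K^{-1/p'}\sum_{t=0}^{K-1}T^tf_t .
\]
Then $\|J_Kx\|^p=K^{-1}\sum_s\|T^sx\|^p\le\|x\|^p$, and $\|Q_Kf\|\le K^{-1/p'}\sum_{t<K}\|f_t\|\le\|f\|$ by H\"older's inequality. Since $S^k(\delta_{-s}\otimes T^sx)=\delta_{k-s}\otimes T^sx$, the operator $Q_KS^kJ_K$ equals $K^{-1}T^k$ times the number of pairs $(s,t)\in\{0,\dots,K-1\}^2$ with $s+t=k$. This number is $k+1$ for $0\le k\le K-1$, it is $2K-(k+1)$ for $K-1\le k\le2K-1$, and it is $0$ for larger $k$. Thus
\begin{equation}\label{eq:tent}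
Q_KS^kJ_K=\Lambda\Big(\frac{k+1}K\Big)T^k\quad(k\ge0),\qquad\Lambda(v)=\max\{0,\min(v,2-v)\}.
\end{equation}
Let $m=\lceil\log_2N\rceil$. We claim that for $1\le u\le2^m$
\begin{equation}\label{eq:partition}
\sum_{\ell=0}^m\Lambda(2^{-\ell}u)+\Lambda(2^{-m}u)=2 .
\end{equation}
Put $\psi(v)=\min(v,1)$. For $v\ge0$ we have $\Lambda(v)=2\psi(v)-2\psi(v/2)$: the right side is $2v-v$ on $[0,1]$, $2-v$ on $[1,2]$ and $2-2$ on $[2,\infty)$. So the sum over $\ell$ telescopes to $2\psi(u)-2\psi(2^{-m-1}u)=2-2^{-m}u$, while $\Lambda(2^{-m}u)=2^{-m}u$ because $2^{-m}u\le1$.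

Let $(K_1,\dots,K_{m+2})=(1,2,4,\dots,2^m,2^m)$. On the $\ell^p$-sum $Y$ of $m+2$ copies of $\ell^p(\mathbb Z;X)$, a commutative $L^p$-space, let $U=S\oplus\dots\oplus S$, an invertible isometry, and
\[
Jx=2^{-1/p}\big(J_{K_1}x,\dots,J_{K_{m+2}}x\big),\qquad Q(f^1,\dots,f^{m+2})=2^{-1/p'}\sum_{\nu=1}^{m+2}Q_{K_\nu}f^\nu .
\]
By \eqref{eq:tent}, $QU^kJ=\frac12\sum_\nu\Lambda\big(\frac{k+1}{K_\nu}\big)T^k$. For $0\le k<N$ we have $1\le k+1\le2^m$, so this is $T^k$ by \eqref{eq:partition}; for $k\ge N$ both sides vanish. Moreover $\|J\|\le(\frac{m+2}2)^{1/p}$ and, by H\"older's inequality, $\|Q\|\le(\frac{m+2}2)^{1/p'}$. Hence $D(T)\le\frac{m+2}2$.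

\subsection*{The lower bound}
Lemma~\ref{lem:tree} bounds $\alpha\beta$ from below only by a multiple of $(\log N)^{1/q}$ with $q\ge2$. To obtain $\log N$ we test the triangular array against the matrix $\big(\frac1{i-j}\big)_{i\ne j}$. Being antisymmetric, this matrix sums to zero against a constant array, but against the lower triangle of ones it gives about $N\log N$, whereas (F3) bounds the same sum by a multiple of $N$.

\emph{Case $1<p<2$.} Let $N\ge2$, and let $R=R_{N-1,n}$ with $n$ so large that $n^{-\theta}(1+\log N)\le1$. Then $R$ is a contraction on a commutative $L^p$-space and $R^N=0$. Let $(J,Q,U)$ be a loose dilation of $R$ on an $L^p$-space $Y$. Take $\xi_j^a,\zeta_i^a,\gamma(i,j)$ $(0\le i,j<N)$ from Lemma~\ref{lem:array}, and put $\alpha=C_U\|J\|$, $\beta=C_U\|Q\|$, so that $\alpha\beta=\|Q\|\|J\|C_U^2$. For fixed $a$, regard $\xi^a=(\xi_j^a)_j$ as a finitely supported element of $\ell^p(\mathbb Z;Y)$. By H\"older's inequality and (F3),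
\[
\Big|\sum_{i\ne j}\frac{\langle\zeta_i^a,\xi_j^a\rangle}{i-j}\Big|=\Big|\sum_{i=0}^{N-1}\langle\zeta_i^a,(\mathcal H\xi^a)_i\rangle\Big|\le h_p\Big(\sum_i\|\zeta_i^a\|^{p'}\Big)^{1/p'}\Big(\sum_j\|\xi_j^a\|^p\Big)^{1/p}\le h_pN\alpha\beta .
\]
Averaging over $a$ and dividing by $N$ gives $\big|\frac1N\sum_{i\ne j}\frac{\gamma(i,j)}{i-j}\big|\le h_p\,\alpha\beta$. There are $N-d$ pairs with $i-j=d$, so
\[
\sigma:=\frac1N\sum_{i>j}\frac1{i-j}=\frac1N\sum_{d=1}^{N-1}\frac{N-d}d=\sum_{d=1}^{N-1}\frac1d-\frac{N-1}N ,
\]
and comparison with $\int dv/v$ yields $\log N-1\le\sigma\le1+\log N$. The terms with $i>j$ contribute exactly $\sigma$. The terms with $i<j$ contribute, in modulus, at most $\sigma\,\|Q\|\|J\|C_U\,n^{-\theta}\le\alpha\beta$, where we used $C_U\ge1$ and the choice of $n$. Therefore $\log N-1-\alpha\beta\le h_p\,\alpha\beta$. Since also $\alpha\beta\ge\|Q\|\|J\|\ge\|QJ\|=1$, we obtain $\log N\le(h_p+2)\alpha\beta$. Thus $D(R)\ge c_p\log N$ with $c_p=(h_p+2)^{-1}$.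

\emph{Case $p>2$.} Let $R$ be the operator of the first case for the exponent $p'$ and let $T=R^*$, a contraction on a commutative $L^p$-space with $T^N=0$. By Lemma~\ref{lem:transfer}(b) and the duality in (F1), a loose dilation of $T$ on an $L^p$-space gives a loose dilation of $T^*=R$ on an $L^{p'}$-space with the same value of $\|Q\|\|J\|C_U^2$. Hence $D(T)\ge(h_{p'}+2)^{-1}\log N$. This completes the proof of Theorem~\ref{thm:growth}.\hfill$\square$

\begin{remark}
The lower bound answers the Question without the tree lemma. If $T_N$ are contractions with $D(T_N)\ge c_p\log N$, then Lemma~\ref{lem:transfer}(a) gives $D(\bigoplus_NT_N)\ge D(T_N)$ for all $N$, so $\bigoplus_NT_N$ admits no loose dilation. The tree lemma is what extends the conclusion from $L^p$-spaces to all super-reflexive spaces.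
\end{remark}

\section{Dilations on reflexive spaces}\label{sec:reflexive}

The shift model on $\ell^1(\mathbb Z;X)$ has $\|Q\|\le1$ for every contraction, but the space is not reflexive. For an operator with $R^N=0$, the map $Q$ reads only $N$ consecutive positions. It is then enough to have an $\ell^1$-norm on windows of length $N$, and the windows can be combined by an $\ell^2$-norm. Using all translates of the window keeps the shift isometric.

\begin{proof}[Proof of Proposition~\ref{prop:reflexive}]
\emph{Case $1<p<2$.} Fix $L$, let $R=R_{L,n_L}$ act on the finite-dimensional space $X^{(L)}$, and let $N=L+1$, so $R^N=0$. Let $Y_L$ be $\ell^2(\mathbb Z;X^{(L)})$ with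
\[
\|f\|_{Y_L}=\Big(\frac1N\sum_{t\in\mathbb Z}w_t^2\Big)^{1/2},\qquad w_t=w_t(f)=\sum_{s=t}^{t+N-1}\|f_s\| .
\]
Each $w_t$ is a seminorm in $f$, so $\|\cdot\|_{Y_L}$ satisfies the triangle inequality. We have
\[
\sum_{s=t}^{t+N-1}\|f_s\|^2\le w_t^2\le N\sum_{s=t}^{t+N-1}\|f_s\|^2,
\]
and each $s$ lies in exactly $N$ windows, so summing over $t$ gives $\|f\|_2\le\|f\|_{Y_L}\le\sqrt N\,\|f\|_2$, where $\|f\|_2$ is the norm of $\ell^2(\mathbb Z;X^{(L)})$. Hence $Y_L$ is isomorphic to $\ell^2(\mathbb Z;X^{(L)})$, which is reflexive.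

The shift $U_L$ permutes the windows, so it is an invertible isometry of $Y_L$. The map $J_Lx=\delta_0\otimes x$ is an isometry, since $w_t=\|x\|$ for $N$ values of $t$ and $w_t=0$ for the others. Let $Q_Lf=\sum_{k=0}^{N-1}R^kf_k$. For $-N<t\le0$ the interval $[t,t+2N)$ contains $[0,N)$, so $\sum_{k=0}^{N-1}\|f_k\|\le w_t+w_{t+N}$. Averaging over these $N$ values of $t$ and using the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:window}
\|Q_Lf\|\le\sum_{k=0}^{N-1}\|f_k\|\le\frac1N\sum_{t=-N+1}^{N}w_t\le\frac1N(2N)^{1/2}\big(N\|f\|_{Y_L}^2\big)^{1/2}=\sqrt2\,\|f\|_{Y_L}.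
\end{equation}
Moreover $Q_LU_L^kJ_Lx=Q_L(\delta_k\otimes x)$ equals $R^kx$ for $0\le k<N$ and $0=R^kx$ for $k\ge N$.

An $\ell^p$-sum of reflexive spaces is reflexive for $1<p<\infty$. On the $\ell^p$-sum $Y$ of the $Y_L$, the operators $J=\bigoplus J_L$, $Q=\bigoplus Q_L$, $U=\bigoplus U_L$ satisfy $\|J\|=1$, $\|Q\|\le\sqrt2$, $C_U=1$, and $QU^kJ=\bigoplus_LR_{L,n_L}^k=T^k$ for $k\ge0$.

\emph{Case $p>2$.} Here $T=T_0^*$ with $T_0$ the operator of the first case for $p'$. If $Y$ is the reflexive space found for $T_0$, then Lemma~\ref{lem:transfer}(b) gives a loose dilation of $T$ on $Y^*$, which is reflexive.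
\end{proof}

\begin{remark}
Each $Y_L$ is isomorphic to a Hilbert space, because $X^{(L)}$ is finite-dimensional, while by Theorem~\ref{thm:main} the sum $Y$ is not super-reflexive. The long windows show where uniformity is lost. For a unit vector $x\in X^{(L)}$, the middle inequalities of \eqref{eq:window} and the triangle inequality give $\frac1{\sqrt2}\sum_{k=0}^{L}|\lambda_k|\le\|\sum_{k=0}^{L}\lambda_k\,\delta_k\otimes x\|_{Y_L}\le\sum_{k=0}^{L}|\lambda_k|$, so $Y$ contains $\sqrt2$-isomorphic copies of $\ell^1_{L+1}$ for all $L$.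
\end{remark}

\begin{thebibliography}{9}

\bibitem{Akcoglu} Akcoglu, 1977.

\bibitem{BGM} Berkson, Gillespie and Muhly, \emph{Proc. London Math. Soc.} 53 (1986).

\bibitem{Slides} \emph{Dilations on noncommutative $L^p$-spaces}, \texttt{http://www.fields.utoronto.ca/av/slides/07-08/opspaces/lemerdy/download.pdf}

\bibitem{FackKosaki} Fack and Kosaki, \emph{Pacific J. Math.} 123 (1986).

\bibitem{Haagerup} Haagerup, 1979.

\bibitem{Kosaki} Kosaki, \emph{Trans. AMS} 283 (1984).

\bibitem{Pisier} Pisier, \emph{Israel J. Math.} 20 (1975).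

\bibitem{PisierXu} Pisier and Xu, \emph{Handbook of the Geometry of Banach Spaces} II.

\end{thebibliography}
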